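
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Optimal strategies in one-clock shortest-path timed games:\\ a decision procedure}


\begin{abstract}
In a turn-based shortest-path timed game, Adam tries to reach a target at small cost and Eve tries to prevent this; cost accrues at integer rates while time passes in a location, and through integer weights of edges, both possibly negative. The existence problem of an optimal strategy asks whether Adam has a strategy that keeps every payoff at most $c$ (or strictly below $c$). It is known to be undecidable with two or more clocks. We prove that it is decidable with one clock. The value function is characterized as the greatest post-fixpoint of the one-step operator and is shown to be piecewise affine, with slopes from a known finite set and with a number of pieces bounded in advance, independently of the unknown values after resets. The value is therefore definable in linear real arithmetic and can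 be computed exactly. When the threshold equals the value, the answer is read off from a finite reachability game on the moves that preserve the value.
\end{abstract}

\section{The question, the answer, and the method}

\subsection{The games}

A \emph{one-clock shortest-path timed game} has a finite set of locations $L=L_{\mathrm{Adam}}\uplus L_{\mathrm{Eve}}\uplus T$ (Adam's, Eve's, and the target locations), one real-valued clock, a finite set $\Sigma$ of actions, and a finite set $\delta$ of edges. A \emph{guard} is a conjunction of constraints $x\sim c$ with $c\in\mathbb N$ and ${\sim}\in\{<,\le,=,\ge,>\}$, where $x$ is the clock. Every location $\ell$ has an invariant $Inv(\ell)$, which is a guard. An edge $e$ from $\ell$ to $\ell'$ carries a guard and an action and either resets the clock to $0$ or leaves it unchanged; we write $e(y)$ for the clock value after $e$ is taken at clock value $y$, so $e(y)=0$ or $e(y)=y$. Finally $w:L\cup\delta\to\mathbb Z$ gives a cost rate $w_\ell=w(\ell)$ to each location and a discrete cost $w(e)$ to each edge. These integers may be negative.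

A configuration is a pair $(\ell,x)$ with $x\ge0$. If $\ell\notin T$, the player who owns $\ell$ chooses a \emph{move} $(t,e)$: a delay $t\ge0$ and an edge $e$ from $\ell$ to some $\ell'$. The move is legal if $Inv(\ell)$ holds at $x+t'$ for all $t'\in[0,t]$, the guard of $e$ holds at $x+t$, and $Inv(\ell')$ holds at $e(x+t)$. It leads to $(\ell',e(x+t))$ and costs $t\,w_\ell+w(e)$. The game is assumed to be \emph{deadlock-free}: every reachable configuration outside $T$ has a legal move.

The payoff $SP(\pi)$ of a play $\pi$ is the total cost up to the first visit to $T$, and $SP(\pi)=+\infty$ if $T$ is never reached, whether or not time diverges. Adam minimizes and Eve maximizes. A strategy is an arbitrary function from finite histories ending in the player's locations to legal moves; $\mathrm{Play}(v,\tau,\sigma)$ is the play from $v$ in which Adam follows $\sigma$ and Eve follows $\tau$. The upper and lower values are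
\[
\overline{\mathsf{Val}}(v)=\inf_\sigma\sup_\tau SP(\mathrm{Play}(v,\tau,\sigma)),\qquad
\underline{\mathsf{Val}}(v)=\sup_\tau\inf_\sigma SP(\mathrm{Play}(v,\tau,\sigma)).
\]
With several clocks the definitions are the same, with clock valuations in place of $x$ and a set of clocks to reset on each edge.

It is convenient to speak of all configurations, including those that cannot be reached from the one under study. Some of these may be \emph{stuck}, that is, outside $T$ and without a legal move. Strategies prescribe nothing there, and we let a play that ends in a stuck configuration have payoff $+\infty$. By deadlock-freeness this never happens in a play from the input configuration. Deadlock-freeness is used for nothing else.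

\subsection{The question and the results}

The \emph{existence problem of an optimal strategy} is: given a game, a configuration $v=(\ell,x)$ with $x$ rational, a threshold $c\in\mathbb Q$ and ${\bowtie}\in\{\le,<\}$, does Adam have a strategy $\sigma$ with $SP(\mathrm{Play}(v,\tau,\sigma))\bowtie c$ for every strategy $\tau$ of Eve? For two or more clocks the problem is known to be undecidable. Whether it is decidable for one clock was asked in \cite{MRI}. The answer is yes.

\begin{theorem}\label{thm:A}
The existence problem of an optimal strategy is decidable for turn-based shortest-path timed games with one clock and arbitrary integer weights, for both ${\bowtie}\in\{\le,<\}$.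
\end{theorem}

Together with the undecidability just mentioned, the problem is decidable exactly for at most one clock.

The proof gives more. Turn-based shortest-path timed games are known to be determined, that is, $\overline{\mathsf{Val}}=\underline{\mathsf{Val}}$; a proof for our games, with the above convention on stuck configurations, is part of Lemma~\ref{lem:fix}. We write $\mathsf{Val}$ for the common value. In the next theorem all configurations $(\ell,x)$ with real $x\ge0$ and all real thresholds $c$ are considered.

\begin{theorem}\label{thm:B}
For the games of Theorem~\ref{thm:A} the following hold.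
\begin{enumerate}
\item $\mathsf{Val}$ is computable exactly. Between consecutive constants of the game, each function $\mathsf{Val}(\ell,\cdot)$ is $\equiv+\infty$, or $\equiv-\infty$, or finite, continuous and piecewise affine with slopes in $\{0\}\cup\{-w_{\ell'}:\ell'\in L\}$ and with at most $N$ pieces, where $N$ is the explicit number in~\eqref{eq:N}.
\item For each $\ell$ and $\bowtie$, the set of pairs $(x,c)$ for which the answer on $((\ell,x),\bowtie c)$ is yes is a computable Boolean combination of rational linear inequalities.
\item Adam has a strategy ensuring $SP\le c$ (resp.\ $SP<c$) if and only if Eve has no strategy ensuring $SP>c$ (resp.\ $SP\ge c$).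
\end{enumerate}
\end{theorem}

\subsection{What the difficulties are}

\paragraph{The value need not be attained.} If $\mathsf{Val}(v)\ne c$ the answer is immediate from the definition of the value; everything subtle happens at $\mathsf{Val}(v)=c$, and there both answers occur. Let the only edge lead from a location to a target, with weight $0$ and guard $0<x\wedge x\le1$, and start at $x=0$. If the location is Eve's and has rate $-1$, the value is $0$ but every payoff is negative, so even the threshold $<0$ gets the answer yes. If it is Adam's and has rate $1$, the value is $0$ but every payoff is positive, so the threshold $\le0$ gets the answer no.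

\paragraph{The value feeds on itself.} With one clock one expects value functions that are piecewise affine in $x$: they are made of ``wait here at a fixed rate'' and ``leave now''. But a reset brings the clock back to $0$, and the value at $0$ depends on the values after it. Nor can one simply iterate the one-step operator: if Adam has a location of rate $0$ with a loop of weight $-1$ and an unguarded exit of weight $0$ to a target, then the iterates at this location, started from $+\infty$ outside $T$ and $0$ on $T$, are $0,-1,-2,\dots$ and never reach the value $-\infty$. The following example shows the difficulty and the way out.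

\begin{example}\label{ex:loop}
Let $\ell_1$ be Adam's, of rate $1$ and invariant $x\le2$; let $\ell_2$ be Eve's, of rate $0$ and invariant $x\le0$; let $\mathsf t$ be a target. The edges are
\begin{itemize}
\item $\ell_1\to\mathsf t$ with guard $x=2$ and weight $0$; \quad $\ell_1\to\ell_2$ with guard $x\le2$, reset, and weight $\gamma\in\mathbb Z$;
\item $\ell_2\to\ell_1$ with guard $x=0$ and weight $0$; \quad $\ell_2\to\mathsf t$ with guard $x=0$ and weight $-1$.
\end{itemize}
Let $V$ be the value at $(\ell_2,0)$. At $(\ell_1,x)$ with $x\le 2$, write $r=2-x$ for the time to go. Adam either waits until $x=2$ and pays $r$, or waits for a time $t$ and resets, which gives $t+\gamma+V$ and is best for $t=0$. So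
\[
\mathsf{Val}(\ell_1,x)=\min(r,\,\gamma+V),\qquad V=\max\bigl(-1,\min(2,\gamma+V)\bigr).
\]
The second equation has the only solution $V=2$ if $\gamma=1$, and the only solution $V=-1$ if $\gamma=-1$. If $\gamma=0$, every $V\in[-1,2]$ is a solution. The true value for $\gamma=0$ is the largest one, $V=2$. Indeed, let Eve always send Adam back. Endless play costs $+\infty$, so Adam must at some time go from $\ell_1$ to $\mathsf t$; the two time units since the last reset cost $2$, and nothing before has negative cost. The inequality $V\le\max(-1,\min(2,\gamma+V))$ has the solution sets $V\le2$, $V\le2$ and $V\le-1$ for $\gamma=1,0,-1$; its greatest solution is the value in all three cases.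

Now look at the shape. Whatever $V$ is, $r\mapsto\min(r,\gamma+V)$ has at most two pieces, with slopes $1$ and $0$. The position of the kink depends on the unknown $V$; \emph{the bound on the number of pieces does not}. So one may write down the shape with $V$ as a parameter, impose the inequality, and take the greatest solution.
\end{example}

\subsection{How the proof goes}

Section~\ref{sec:fix} shows that $\mathsf{Val}$ is the greatest $g$ with $g\le F(g)$, where $F$ is the one-step operator. This gives a convenient tool: to prove a lower bound on $\mathsf{Val}$, raise the value function and check one inequality where it was raised. Section~\ref{sec:region} describes the play inside one interval between constants. With one clock, a reset leads to a single configuration $(\ell',0)$, hence to an unknown \emph{constant}; this is where the number of clocks enters. Section~\ref{sec:pieces} bounds the number of pieces by treating locations in the order of increasing rates. In Section~\ref{sec:compute} the value is defined by a formula of linear real arithmetic and computed. Section~\ref{sec:tight} treats the threshold $c=\mathsf{Val}(v)$.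

\paragraph{Notation.} $\overline{\mathbb R}=\mathbb R\cup\{\pm\infty\}$, $K=\max_\ell|w_\ell|$, $D=\max_e|w(e)|$ (and $D=0$ if there are no edges). For $v\in L\times\mathbb R_{\ge0}$ and $g:L\times\mathbb R_{\ge0}\to\overline{\mathbb R}$, the \emph{value under $g$} of a move of cost $k$ from $v$ to $v'$ is $k+g(v')$.

\section{The value as a greatest post-fixpoint}\label{sec:fix}

For $g:L\times\mathbb R_{\ge0}\to\overline{\mathbb R}$ and $v=(\ell,x)$, put $F(g)(v)=0$ if $\ell\in T$, and $F(g)(v)=+\infty$ if $v$ is stuck. Otherwise let $F(g)(v)$ be the infimum (if $\ell\in L_{\mathrm{Adam}}$) or supremum (if $\ell\in L_{\mathrm{Eve}}$) of the values under $g$ of the legal moves from $v$. The operator $F$ is monotone.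

\begin{lemma}\label{lem:fix}
$\overline{\mathsf{Val}}=\underline{\mathsf{Val}}=:\mathsf{Val}$, $\mathsf{Val}=F(\mathsf{Val})$, and every $g$ with $g\le F(g)$ satisfies $g\le\mathsf{Val}$.
\end{lemma}

\begin{proof}
(a) \emph{If $g\le F(g)$ then $g\le\underline{\mathsf{Val}}$.} Let $y<g(v)$ be real. Let $v_n$ be the configuration and $S_n$ the accumulated cost after $n$ moves. Eve maintains $S_n+g(v_n)>y$, which holds at the start. At an Adam configuration every legal move, of cost $k$ to $v'$, has $k+g(v')\ge F(g)(v_n)\ge g(v_n)$, so the inequality survives whatever Adam does. At an Eve configuration that is not stuck, the supremum of the values of moves under $g$ is at least $g(v_n)>y-S_n$, so some move has $k+g(v')>y-S_n$, and Eve plays it. If a target is reached, then $g(v_n)\le F(g)(v_n)=0$, so the payoff $S_n$ exceeds $y$. Otherwise the payoff is $+\infty$. Hence $\underline{\mathsf{Val}}(v)\ge y$ for every real $y<g(v)$.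

(b) \emph{$U=\overline{\mathsf{Val}}$ satisfies $U\le F(U)$.} At targets both sides are $0$, and at stuck configurations $F(U)=+\infty$.

Let $v$ be an Adam configuration with a legal move of cost $k$ to $v'$, and let $b>U(v')$ be real. Adam has a strategy from $v'$ with all payoffs $\le b$; making the move first and then following this strategy, he has all payoffs $\le k+b$. So $U(v)\le k+U(v')$ for every move.

Let $v$ be an Eve configuration that is not stuck. We may assume $F(U)(v)<+\infty$; let $b>F(U)(v)$ be real. Every Eve move $m$, of cost $k$ to $v'$, has $U(v')<b-k$, so Adam has a strategy $\sigma_m$ from $v'$ with all payoffs $\le b-k$. The strategy that continues with $\sigma_m$ after the first move $m$ has all payoffs $\le b$. So $U(v)\le b$.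

By (b) and (a), $\overline{\mathsf{Val}}\le\underline{\mathsf{Val}}$; the reverse inequality always holds. So $\mathsf{Val}$ exists, $\mathsf{Val}\le F(\mathsf{Val})$, and $\mathsf{Val}$ is the greatest $g$ with $g\le F(g)$. By monotonicity $F(\mathsf{Val})\le F(F(\mathsf{Val}))$, so $F(\mathsf{Val})\le\mathsf{Val}$ by (a).
\end{proof}

Infinite plays favor Eve, which is why an inequality that she can merely preserve is enough for her in (a). We shall use the lemma mostly in the following form.

\begin{corollary}[Raising principle]\label{cor:raise}
If $g\ge\mathsf{Val}$ and $g(v)\le F(g)(v)$ at every $v$ with $g(v)>\mathsf{Val}(v)$, then $g=\mathsf{Val}$.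
\end{corollary}

\begin{proof}
At the other $v$ we have $g(v)=\mathsf{Val}(v)=F(\mathsf{Val})(v)\le F(g)(v)$. So $g\le F(g)$, and $g\le\mathsf{Val}$ by Lemma~\ref{lem:fix}.
\end{proof}

\section{Inside one region}\label{sec:region}

Let $0=a_0<\dots<a_k=M$ be $0$ together with all constants of guards and invariants. The \emph{regions} are the singletons $\{a_i\}$, the intervals $I_i=(a_{i-1},a_i)$, and $I_\infty=(M,\infty)$. The truth of a guard or invariant is constant on each region, and the set where it holds is convex. The unbounded region is easy.

\begin{lemma}\label{lem:unbounded}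
$\mathsf{Val}(\ell,\cdot)$ is constant on $I_\infty$.
\end{lemma}

\begin{proof}
Put $g(\ell,x)=\sup_{x'>M}\mathsf{Val}(\ell,x')$ for $x>M$ and $g=\mathsf{Val}$ elsewhere. For $x,x'>M$, a move $(t,e)$ is legal from $(\ell,x)$ if and only if it is legal from $(\ell,x')$. The two successors $v_x$ and $v_{x'}$ either have the same location and clock values in $I_\infty$ or, after a reset, are equal; so $\mathsf{Val}(v_{x'})\le g(v_x)$.

If $\ell$ is Adam's, a move from $(\ell,x)$ has value under $g$ at least the value under $\mathsf{Val}$ of the same move from $(\ell,x')$, hence at least $\mathsf{Val}(\ell,x')$. As $x'>M$ is arbitrary, $F(g)(\ell,x)\ge g(\ell,x)$. If $\ell$ is Eve's and there are moves, let $y<\mathsf{Val}(\ell,x')$; some move from $(\ell,x')$ has value $>y$ under $\mathsf{Val}$, and from $(\ell,x)$ it has value $>y$ under $g$. Again $F(g)(\ell,x)\ge g(\ell,x)$. Targets and stuck configurations are clear. Apply Corollary~\ref{cor:raise}.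
\end{proof}

\subsection{Nodes, arcs and options}

Fix a bounded open region $I=(a,b)$, put $d=b-a$, and describe $x\in I$ by the time to go $r=b-x\in(0,d)$. A location $\ell\notin T$ is \emph{active} if $Inv(\ell)$ holds on $I$. A location that is neither active nor a target has no legal move in $I$, so its value is $+\infty$ there, and it is never entered in $I$.

The \emph{nodes} are the active locations, the targets, and for every $\ell\in L$ a \emph{reset node} $\widehat{\ell}$, which stands for entering $\ell$ with clock value $0$. There are at most $2|L|$ nodes. Put
\[
f_\ell(r)=\mathsf{Val}(\ell,b-r)\ \ (\ell\text{ active}),\qquad f_\ell\equiv0\ \ (\ell\in T),\qquad f_{\widehat{\ell}}\equiv\mathsf{Val}(\ell,0).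
\]
The last functions are unknown constants, possibly infinite. An edge $e$ from an active $\ell$ to $\ell'$ \emph{can be taken on} $I$ if its guard holds on $I$ and $Inv(\ell')$ holds on $I$ (or at $0$, if $e$ resets). Each such edge gives an \emph{arc} $(\ell,c,n)$ with $c=w(e)$, where $n=\ell'$ if $e$ does not reset and $n=\widehat{\ell'}$ if it does.

Consider the moves from $(\ell,b-r)$, $\ell$ active. Those with delay $t<r$ correspond to the pairs of an arc from $\ell$ and an \emph{exit point} $s=r-t\in(0,r]$, the time to go when the edge is taken. A move $(t,e)$ with $t\ge r$ is legal if and only if $(t-r,e)$ is legal from $(\ell,b)$; such moves lead to clock values $\ge b$ or to $0$, never into $I$. Let $z_\ell$ be the infimum (Adam) or supremum (Eve) of the values under $\mathsf{Val}$ of the legal moves from $(\ell,b)$, with $z_\ell=+\infty$ (Adam) or $-\infty$ (Eve) if there is none. Write $\operatorname{opt}$ for $\inf$ or $\sup$ according to the owner of $\ell$. If $g=\mathsf{Val}$ except possibly at active locations inside $I$, then, with $g_n(s)=g(n,b-s)$ for active $n$ and $g_n=f_n$ for the other nodes, and $F(g)_\ell(r)=F(g)(\ell,b-r)$,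
\begin{equation}\label{eq:options}
F(g)_\ell(r)=\operatorname{opt}\Bigl(\{r w_\ell+z_\ell\}\cup\bigl\{(r-s)w_\ell+c+g_n(s):0<s\le r,\ (\ell,c,n)\text{ an arc}\bigr\}\Bigr).
\end{equation}
The only exception is an Eve location without any move from $I$; this happens on all of $I$ or nowhere on $I$, and then $\mathsf{Val}=F(g)\equiv+\infty$ there. For $g=\mathsf{Val}$ the left side of~\eqref{eq:options} is $f_\ell(r)$, since $\mathsf{Val}=F(\mathsf{Val})$. The members of the set in~\eqref{eq:options} are the \emph{options} at $r$ (under $g$; under $\mathsf{Val}$ if $g$ is not mentioned), and $rw_\ell+z_\ell$ is the option with exit point $0$. We shall constantly use: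
\begin{equation}\label{eq:shift}
\parbox{0.8\textwidth}{an option at $q$ is also an option at every $r\ge q$, with the same exit point and with its value increased by $(r-q)w_\ell$.}
\end{equation}
Finally let
\[
G_\ell(r)=\operatorname{opt}\{c+f_n(r):(\ell,c,n)\text{ an arc}\}
\]
be the result of leaving at once ($+\infty$ for Adam and $-\infty$ for Eve if there is no arc). For every active $\ell$ that has a move, $f_\ell\le G_\ell$ (Adam) and $f_\ell\ge G_\ell$ (Eve).

\subsection{Regularity}

From two nearby points the owner of $\ell$ can use nearly the same options. This suggests that $f_\ell$ is $K$-Lipschitz. The problem is that the options lead to functions of the same unknown kind; the raising principle removes this circularity.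

\begin{lemma}\label{lem:lip}
For each active $\ell$: $f_\ell\equiv+\infty$, or $f_\ell\equiv-\infty$, or $f_\ell$ is finite and $K$-Lipschitz on $(0,d)$.
\end{lemma}

\begin{proof}
Put $g_n(r)=\sup_{q\in(0,d)}\bigl(f_n(q)-K|r-q|\bigr)$ for active $n$, and $g=\mathsf{Val}$ elsewhere. Then $g\ge\mathsf{Val}$, and $g_n(s)\ge f_n(s')-K|s-s'|$ for all nodes $n$ (for the constant ones trivially). Let $\ell$ be active, $w=w_\ell$, and $r,q\in(0,d)$. We claim that for $0<s\le r$ and $0<s'\le q$,
\begin{equation}\label{eq:star}
(r-s)w-K|s-s'|\ \ge\ (q-s')w-K|r-q|
\end{equation}
holds in each of the cases (i) $s=s'$, (ii) $s'=q<s$, (iii) $s=r<s'$. In case (i) it reads $(r-q)w\ge-K|r-q|$. In case (ii), $q<s\le r$, and it reads $(r-s)w\ge-K(r-s)$. In case (iii), $r<s'\le q$, and it reads $K(q-s')\ge(q-s')w$. All three hold since $|w|\le K$.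

\emph{Adam.} Take an option at $r$ under $g$, with exit point $s$. If $s>0$, with arc $(\ell,c,n)$, let $s'=\min(s,q)$; this is case (i) or (ii). Since $f_\ell(q)\le(q-s')w+c+f_n(s')$, \eqref{eq:star} gives
\[
(r-s)w+c+g_n(s)\ \ge\ (r-s)w-K|s-s'|+c+f_n(s')\ \ge\ f_\ell(q)-K|r-q|.
\]
If $s=0$, then $rw+z_\ell\ge qw+z_\ell-K|r-q|\ge f_\ell(q)-K|r-q|$.

\emph{Eve, with moves.} Let $y<f_\ell(q)$ be real, and take an option at $q$ of value $>y$, with exit point $s'$. If $s'>0$, use the same arc at $r$ with $s=\min(s',r)$; this is case (i) or (iii). By~\eqref{eq:star} its value under $g$ is $>y-K|r-q|$. If $s'=0$, then $rw+z_\ell\ge qw+z_\ell-K|r-q|>y-K|r-q|$.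

So $F(g)_\ell(r)\ge f_\ell(q)-K|r-q|$ for all $q$, i.e.\ $F(g)_\ell\ge g_\ell$ (trivially for Eve without moves). By Corollary~\ref{cor:raise}, $g=\mathsf{Val}$, that is, $f_\ell(r)\ge f_\ell(q)-K|r-q|$ for all $r,q$. If $f_\ell$ is $+\infty$ somewhere it is $+\infty$ everywhere, likewise for $-\infty$, and otherwise it is $K$-Lipschitz.
\end{proof}

Call a node \emph{finite} if its function is finite. Since $f_\ell\le c+f_n$ for every arc $(\ell,c,n)$ of an Adam node, a finite Adam node has no arc to a node with $f_n\equiv-\infty$; similarly a finite Eve node has none to a node with $f_n\equiv+\infty$. So for finite active $\ell$, the function $G_\ell$ is an optimum of finitely many finite $K$-Lipschitz functions, hence continuous, or it is $\equiv+\infty$ (Adam) or $\equiv-\infty$ (Eve).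

\begin{lemma}\label{lem:growth}
Let $\ell$ be active and finite and $0<q\le r<d$. If $\ell$ is Adam's, $f_\ell(r)\le f_\ell(q)+w_\ell(r-q)$; if $\ell$ is Eve's, $f_\ell(r)\ge f_\ell(q)+w_\ell(r-q)$. If $\ell$ is Eve's and $f_\ell>G_\ell$ on an open interval, then $f_\ell$ is affine with slope $w_\ell$ there.
\end{lemma}

\begin{proof}
The two inequalities follow from~\eqref{eq:shift}. For the last statement, let $q<r$ lie in the interval, and put $h(s)=f_\ell(s)-w_\ell s$, which is nondecreasing. The options at $r$ with exit point $\le q$ are the shifted options at $q$, so
\[
h(r)=\max\Bigl(h(q),\ \sup_{q\le s\le r}\bigl(G_\ell(s)-w_\ell s\bigr)\Bigr);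
\]
including $s=q$ changes nothing, since $G_\ell(q)\le f_\ell(q)$. If $G_\ell\equiv-\infty$, then $h(r)=h(q)$. Otherwise the supremum is attained at some $s$ by continuity, and it equals $G_\ell(s)-w_\ell s<h(s)\le h(r)$. So $h(r)=h(q)$ again.
\end{proof}

\section{Counting the pieces}\label{sec:pieces}

In this section slopes are taken with respect to the time to go $r$. Let $\Lambda=\{0\}\cup\{w_\ell:\ell\in L\}$. We want to show that the finite functions $f_\ell$ are piecewise affine with slopes in $\Lambda$ and with a number of pieces bounded without knowledge of the constants $f_{\widehat{\ell}}$ and $z_\ell$.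

\paragraph{The idea.} Suppose there is a little more time to go, $r$ instead of $q<r$. The extra time has to be spent somewhere. If all the locations where this can happen have rate at least $\omega$, the value should rise by at least $\omega(r-q)$, unless the play runs into a function that is already known and has a smaller slope. Let $\ell$ have the \emph{smallest} rate $\omega$ among the locations not yet understood. If $\ell$ is Adam's, $f_\ell$ also rises by at most $\omega(r-q)$, by Lemma~\ref{lem:growth}. So it has slope exactly $\omega$, except where it meets a known line of slope smaller than $\omega$. If $\ell$ is Eve's, Lemma~\ref{lem:growth} says that she either waits, and $f_\ell$ has slope $\omega$, or leaves at once; and, as $r$ grows, an interval on which she waits can begin only at the very start or where $f_\ell$ meets such a line. For a location whose rate is not minimal this fails: it may have arcs to a location of smaller rate and inherit pieces of a function about which nothing is known yet. So locations are treated in the order of increasing rates.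

\begin{example}\label{ex:elim}
Add to Example~\ref{ex:loop} a location $\ell_3$ of Eve, of rate $0$ and invariant $x\le2$, with an edge to $\ell_1$ (guard $x\le2$, weight $0$) and an edge to $\mathsf t$ (guard $x=2$, weight $1$). Consider the region $I=(0,2)$; its active locations are $\ell_1$ and $\ell_3$. We have $f_{\ell_1}(r)=\min(r,\gamma+V)$. From $(\ell_3,2)$ Eve gets $z_{\ell_3}=\max(1,\min(0,\gamma+V))=1$, so
\[
f_{\ell_3}(r)=\max\Bigl(1,\sup_{0<s\le r}f_{\ell_1}(s)\Bigr)=\max\bigl(1,\min(r,\gamma+V)\bigr).
\]
The order of elimination is $\ell_3$, then $\ell_1$. No function of slope below $0$ is known when $\ell_3$ is treated. So the set where $f_{\ell_3}>G_{\ell_3}$, that is, where Eve waits, is at most one initial interval, and after it she leaves at once: $f_{\ell_3}=G_{\ell_3}=f_{\ell_1}$. (For $\gamma=0$, $V=2$ she waits on $r<1$ and leaves on $r\ge1$.) This is all we say about $\ell_3$ in the first round, and it does not require knowing $f_{\ell_1}$. Next comes $\ell_1$, with rate $1$. The known lines of slope below $1$ are horizontal; the one that $f_{\ell_1}$ can follow is $\gamma+V$, and off it $f_{\ell_1}$ has slope $1$. Now that $f_{\ell_1}$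 is known, $f_{\ell_3}$ copies it where Eve leaves at once. The kinks depend on $V$; the bound on their number does not.
\end{example}

\paragraph{Statuses.} Let $J\subseteq(0,d)$ be an open interval. A \emph{status assignment} on $J$ labels each finite node $n$
\begin{itemize}
\item \textbf{affine}: $f_n$ is affine on $J$ with slope in $\Lambda$;
\item \textbf{urgent}: $n$ is an active Eve node with $f_n=G_n$ on $J$; or
\item \textbf{free}: $n$ is active, and nothing is assumed.
\end{itemize}
Targets and finite reset nodes are always labeled affine; their slope is $0$.

\subsection{Local slopes}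

To make the idea precise we must say which known functions the play can run into. At a point $r_0\in J$, consider the undirected graph on the finite nodes whose edges are the arcs $(m,c,n)$ with $m$ not affine and $f_m(r_0)=c+f_n(r_0)$; call it the \emph{equality graph} at $r_0$. The other arcs between finite nodes with $m$ not affine have a nonzero gap at $r_0$, and so do not matter near $r_0$.

\begin{lemma}\label{lem:local}
Let a status assignment on $J$ with at least one free node be given, $\omega=\min\{w_\ell:\ell\text{ free}\}$, $r_0\in J$, and let $\mathcal C$ be a connected component of the equality graph at $r_0$. If every affine node of $\mathcal C$ has slope $\ge\omega$, then there is $\delta>0$ such that $f_m(r)\ge f_m(q)+\omega(r-q)$ for all $m\in\mathcal C$ and $r_0-\delta\le q\le r\le r_0+\delta$.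
\end{lemma}

\begin{proof}
There are finitely many arcs, so there is $\eta>0$ with $|f_m(r_0)-c-f_n(r_0)|\ge\eta$ for all arcs $(m,c,n)$ with $m\in\mathcal C$ not affine and $n\notin\mathcal C$ finite. Choose $\delta>0$ with $J_\delta=[r_0-\delta,r_0+\delta]\subset J$ and $6K\delta<\eta$. We raise the value functions just enough to make the claim true: for $m\in\mathcal C$ and $r\in J_\delta$ let
\[
g_m(r)=\max_{r_0-\delta\le q\le r}\bigl(f_m(q)+\omega(r-q)\bigr)\ \ge\ f_m(r),
\]
and $g=\mathsf{Val}$ elsewhere. For affine $m\in\mathcal C$ the assumption gives $g_m=f_m$, so $g$ differs from $\mathsf{Val}$ only at active locations inside $I$, and~\eqref{eq:options} applies. By definition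
\begin{equation}\label{eq:gn}
g_n(s)\ge f_n(q)+\omega(s-q)\qquad(n\in\mathcal C,\ q\le s\text{ in }J_\delta).
\end{equation}
We show $F(g)_m(r)\ge f_m(q)+\omega(r-q)$ for all non-affine $m\in\mathcal C$ and $q\le r$ in $J_\delta$. Taking the maximum over $q$, this gives $F(g)_m(r)\ge g_m(r)$; then $g=\mathsf{Val}$ by Corollary~\ref{cor:raise}, and the lemma is~\eqref{eq:gn}.

\emph{$m$ urgent.} Then $f_m(q)=G_m(q)=c+f_n(q)$ for some arc $(m,c,n)$ with $n$ finite. If $n\notin\mathcal C$, the function $f_m-c-f_n$ is $0$ at $q$ and has modulus $\ge\eta$ at $r_0$, although it varies by at most $2K\delta<\eta$ between $q$ and $r_0$; a contradiction. So $n\in\mathcal C$. Leaving at once at $r$ by this arc gives $F(g)_m(r)\ge c+g_n(r)\ge c+f_n(q)+\omega(r-q)$ by~\eqref{eq:gn}.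

\emph{$m$ free, Eve's.} Let $y<f_m(q)$ be real. An option at $q$ of value $>y$ has at $r$ a value $>y+w_m(r-q)\ge y+\omega(r-q)$ by~\eqref{eq:shift} and the minimality of $\omega$, also under $g\ge\mathsf{Val}$.

\emph{$m$ free, Adam's.} Consider an option at $r$, with exit point $s$.
\begin{itemize}
\item If $s\le q$, it is an option at $q$, where its value under $\mathsf{Val}$ is at least $f_m(q)$. So at $r$ its value under $g$ is at least $f_m(q)+w_m(r-q)\ge f_m(q)+\omega(r-q)$.
\item If $q<s\le r$, the arc is $(m,c,n)$ and $n\in\mathcal C$, then by~\eqref{eq:gn} and $c+f_n(q)\ge f_m(q)$,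
\[
(r-s)w_m+c+g_n(s)\ge\omega(r-s)+c+f_n(q)+\omega(s-q)\ge f_m(q)+\omega(r-q).
\]
\item If $q<s\le r$, the arc is $(m,c,n)$ and $n\notin\mathcal C$ is finite, then $c+f_n(r_0)\ge f_m(r_0)$, hence $c+f_n(r_0)\ge f_m(r_0)+\eta$. As $r-s\le2\delta$ and $|s-r_0|\le\delta$,
\[
(r-s)w_m+c+f_n(s)\ \ge\ c+f_n(r_0)-3K\delta\ \ge\ f_m(r_0)+3K\delta\ \ge\ f_m(q)+\omega(r-q).
\]
\item If $q<s\le r$ and $n$ is not finite, then $f_n\equiv+\infty$, because $m$ is a finite Adam node.\qedhere
\end{itemize}
\end{proof}

If $\ell$ and $n$ lie in the same component at $r_0$, a simple path in the equality graph gives $f_\ell(r_0)=k+f_n(r_0)$ with $k\in\mathbb Z$ and $|k|\le B:=2|L|D$, since there are at most $2|L|$ nodes. So only finitely many translates of known functions matter. With $\omega$ as in Lemma~\ref{lem:local}, call the functions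
\[
k+f_n\qquad(n\text{ affine on }J\text{ with slope}<\omega,\ k\in\mathbb Z,\ |k|\le B)
\]
the \emph{low lines} on $J$; there are at most $A:=2|L|(2B+1)$ of them. If $f_\ell(r_0)$ is on no low line, then no affine node in the component of $\ell$ has slope $<\omega$. So Lemma~\ref{lem:local} yields:
\begin{equation}\label{eq:off}
\parbox{0.8\textwidth}{if $\ell$ is free and $(r_0,f_\ell(r_0))$ lies on no low line, the conclusion of Lemma~\ref{lem:local} holds for the component $\mathcal C$ of $\ell$ at $r_0$.}
\end{equation}

\subsection{Eliminating a free location of minimal rate}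

\begin{lemma}\label{lem:elim}
Let $\ell$ be free with $w_\ell=\omega$. After removal of at most $P:=2A^3+A^2+2A+2$ points from $J$, on each of the remaining open intervals $f_\ell$ is affine with slope in $\Lambda$, or $\ell$ is Eve's and $f_\ell=G_\ell$.
\end{lemma}

\begin{proof}[Proof for Eve]
By Lemma~\ref{lem:growth}, $f_\ell-\lambda$ is strictly increasing for every low line $\lambda$. So the set $Z$ of points of $J$ where $f_\ell$ meets a low line has at most $A$ elements. Since $f_\ell\ge G_\ell$, the set $O=\{r\in J:f_\ell(r)>G_\ell(r)\}$ is open and $f_\ell=G_\ell$ on $J\setminus O$. On each component $(u,u')$ of $O$, $f_\ell$ is affine with slope $\omega$ by Lemma~\ref{lem:growth}.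

\emph{Claim: if $u\in J$ then $u\in Z$.} As $u\notin O$, $f_\ell(u)=G_\ell(u)=c+f_n(u)$ for some arc $(\ell,c,n)$ with $n$ finite, and $n$ is in the component of $\ell$ in the equality graph at $u$. If $u\notin Z$, then~\eqref{eq:off}, applied to $n$, gives for $r>u$ close to $u$
\[
G_\ell(r)\ge c+f_n(r)\ge c+f_n(u)+\omega(r-u)=f_\ell(u)+\omega(r-u)=f_\ell(r),
\]
contradicting $r\in O$.

So the left endpoint of a component of $O$ is that of $J$ or belongs to $Z$, and $O$ has at most $A+1$ components. Remove their at most $2A+2$ endpoints.
\end{proof}

\begin{proof}[Proof for Adam]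
Remove the at most $A^2$ points at which two distinct low lines cross. On each of the at most $A^2+1$ remaining intervals $J'$, the distinct low lines are strictly ordered, $\alpha_1<\dots<\alpha_t$ with $t\le A$. Where $f_\ell$ is on no $\alpha_i$, it is locally affine with slope $\omega$: it rises at most at the rate $\omega$ by Lemma~\ref{lem:growth} and at least at this rate by~\eqref{eq:off}. Each $\alpha_i$ has slope $<\omega$. We claim that each set $\{f_\ell=\alpha_i\}\cap J'$ is convex: $f_\ell$ can leave $\alpha_i$ only upward, and then does not return (Figure~\ref{fig:low}). Otherwise, by continuity, there are $s_1<s_2$ in this set with $f_\ell>\alpha_i$ on all of $(s_1,s_2)$ or $f_\ell<\alpha_i$ on all of $(s_1,s_2)$.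
\begin{itemize}
\item If $f_\ell>\alpha_i$ there, then just left of $s_2$, $f_\ell$ is above $\alpha_i$ and below $\alpha_{i+1}$ (if it exists), so on no low line, and its slope is $\omega$. There $f_\ell-\alpha_i$ is positive and strictly increasing, and so cannot vanish at $s_2$.
\item If $f_\ell<\alpha_i$ there, then just right of $s_1$, $f_\ell$ is below $\alpha_i$ and above $\alpha_{i-1}$ (if it exists), so its slope is $\omega$. Then $f_\ell-\alpha_i$ increases from $0$ and is positive; a contradiction.
\end{itemize}
The sets $\{f_\ell=\alpha_i\}\cap J'$ are relatively closed intervals, possibly empty or single points. Removing their at most $2t$ endpoints from $J'$ leaves intervals on which $f_\ell$ coincides with some $\alpha_i$ or is on no low line, hence affine with slope $\omega$. In total at most $A^2+2A(A^2+1)\le P$ points are removed.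
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[->] (0,0)--(5.9,0) node[right] {$r$};
\draw[->] (0,0)--(0,3.3);
\draw[dashed] (0,0.6)--(5.5,1.15) node[right] {$\alpha_1$};
\draw[dashed] (0,2.4)--(5.5,1.85) node[right] {$\alpha_2$};
\draw[very thick] (0,0.1)--(0.5556,0.6556)--(2,0.8)--(3.2727,2.0727)--(4.4,1.96)--(5.4,2.96) node[right] {$f_\ell$};
\end{tikzpicture}
\caption{A free Adam location $\ell$ of minimal rate $\omega$ and two low lines $\alpha_1<\alpha_2$, of slopes smaller than $\omega$, on an interval $J'$ (schematic). Off the low lines $f_\ell$ rises with slope $\omega$. It may follow a low line for a while, can leave it only upward, and does not return to it in $J'$.}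
\label{fig:low}
\end{figure}

\subsection{The bound}

\begin{proposition}\label{prop:pieces}
On $(0,d)$ the finite functions $f_\ell$, $\ell$ active, are continuous and piecewise affine with slopes in $\Lambda$, with a common partition into at most
\begin{equation}\label{eq:N}
N:=(P+1)^{|L|}(A^2+1)
\end{equation}
intervals, where $B=2|L|D$, $A=2|L|(2B+1)$ and $P=2A^3+A^2+2A+2$.
\end{proposition}

\begin{proof}
Continuity is Lemma~\ref{lem:lip}. Start with $J=(0,d)$ and all finite active nodes free. In each round pick a free $\ell$ with minimal $w_\ell$ and apply Lemma~\ref{lem:elim} to it on every current interval; on each of the resulting smaller intervals $\ell$ becomes affine or urgent. The statuses of the other nodes restrict to smaller intervals, and the set of free nodes is the same on all intervals. After at most $|L|$ rounds there are at most $(P+1)^{|L|}$ intervals, and no free nodes.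

On such an interval, let $m$ be urgent and fix a point $r$. From $m$, follow arcs attaining the maximum in $G$ at $r$ as long as the current node is urgent; they lead to finite nodes. We claim that no node repeats. Otherwise there is a cycle of urgent nodes $m_j$ with arcs of weights $c_j$ and $f_{m_j}(r)=c_j+f_{m_{j+1}}(r)$. Raise the values of the nodes of the cycle by $1$ at the single point $r$. The resulting $g$ has $g_{m_j}(r)=c_j+g_{m_{j+1}}(r)\le F(g)_{m_j}(r)$, because Eve may leave at once. This contradicts Corollary~\ref{cor:raise}. (Eve could turn around the cycle forever, in zero time.) So an affine node $n$ is reached along a simple path, and $f_m(r)=k+f_n(r)$ with $k\in\mathbb Z$, $|k|\le B$.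

There are at most $A$ affine functions $k+f_n$ of this kind on the interval, the same ones for all $m$ and $r$. Remove the at most $A^2$ crossing points of distinct ones. On each of the remaining intervals they are strictly ordered, and the graph of the continuous function $f_m$ lies in the union of their graphs; so $f_m$ coincides with one of them.
\end{proof}

The number $N$ depends only on $|L|$ and $D$. It does not involve the unknown constants $f_{\widehat{\ell}}=\mathsf{Val}(\ell,0)$ and $z_\ell$, and this is why resets need no special treatment in what follows.

\section{Computing the value}\label{sec:compute}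

We know the possible shapes of $\mathsf{Val}$ up to finitely many real parameters. It remains to say ``greatest post-fixpoint'' in a decidable language.

\paragraph{A parametrized family.} A parameter vector $\mathbf p$ consists of the following reals:
\begin{itemize}
\item a code $\chi_{\ell,R}$ for each location $\ell$ and region $R$, and a value $h_{\ell,R}$ for each $\ell$ and each region $R$ that is a singleton $\{a_i\}$ or $I_\infty$;
\item for each bounded $I_i$: breakpoints $u_{i,0},\dots,u_{i,N}$, and for each $\ell$ numbers $h_{\ell,i,0},\dots,h_{\ell,i,N}$ and slopes $\lambda_{\ell,i,1},\dots,\lambda_{\ell,i,N}$.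
\end{itemize}
Let $\mathrm{wf}(\mathbf p)$ (\emph{well-formed}) state that $\chi_{\ell,R}\in\{-1,0,1\}$, $\lambda_{\ell,i,j}\in\Lambda$, $a_{i-1}=u_{i,0}\le\dots\le u_{i,N}=a_i$, and, for all $\ell,i,j$ and $\lambda\in\Lambda$,
\[
\lambda_{\ell,i,j}=\lambda\ \Rightarrow\ h_{\ell,i,j}=h_{\ell,i,j-1}-\lambda(u_{i,j}-u_{i,j-1}).
\]
For such $\mathbf p$ define $g_{\mathbf p}(\ell,\cdot)$ on a region $R$ as $+\infty$ if $\chi_{\ell,R}=1$, as $-\infty$ if $\chi_{\ell,R}=-1$, and if $\chi_{\ell,R}=0$ as the constant $h_{\ell,R}$ when $R$ is $\{a_i\}$ or $I_\infty$, and as
\[
g_{\mathbf p}(\ell,x)=h_{\ell,i,j-1}-\lambda_{\ell,i,j}(x-u_{i,j-1})\quad\text{for }x\in[u_{i,j-1},u_{i,j}]\cap I_i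
\]
when $R=I_i$; this is consistent at the breakpoints by well-formedness.

\emph{$\mathsf{Val}=g_{\mathbf p}$ for some $\mathbf p$ with $\mathrm{wf}(\mathbf p)$.} On $I_\infty$ use Lemma~\ref{lem:unbounded}; at the points $a_i$ the family allows arbitrary values. On $I_i$ use Lemma~\ref{lem:lip} and Proposition~\ref{prop:pieces} for active locations, noting that slope $\lambda$ in the time to go is slope $-\lambda$ in $x$, and padding with repeated breakpoints; targets are $\equiv0$ and the other locations $\equiv+\infty$. Where the value is infinite, the numbers $h$ and $\lambda$ play no role; set them to $0$.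

\paragraph{Linear formulas.} Let $\Gamma_{\mathbf p}(\ell,x,y)$ stand for $g_{\mathbf p}(\ell,x)>y$, where $x\ge0$ and $y\in\mathbb R$. Since $\Lambda$ is a fixed finite set of integers, $\mathrm{wf}(\mathbf p)$ and, under $\mathrm{wf}(\mathbf p)$, also $\Gamma_{\mathbf p}$ are quantifier-free formulas with linear atoms and integer coefficients. Indeed $\Gamma_{\mathbf p}(\ell,x,y)$ is the disjunction of
\begin{itemize}
\item $x\in R\wedge\chi_{\ell,R}=1$ for all regions $R$;
\item $x\in R\wedge\chi_{\ell,R}=0\wedge y<h_{\ell,R}$ for all $R=\{a_i\}$ and for $R=I_\infty$;
\item $x\in I_i\wedge\chi_{\ell,I_i}=0\wedge u_{i,j-1}\le x\le u_{i,j}\wedge\lambda_{\ell,i,j}=\lambda\wedge y<h_{\ell,i,j-1}-\lambda(x-u_{i,j-1})$ for all $i,j$ and all $\lambda\in\Lambda$.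
\end{itemize}
``$(t,e)$ is legal from $(\ell,x)$'' is also such a formula: by convexity the invariant of $\ell$ needs to be checked only at $x$ and $x+t$. The successor is $(\ell',x')$ with $x'=e(x+t)$, that is, $x+t$ or $0$.

Let $\theta(\mathbf p)$ be the conjunction of $\mathrm{wf}(\mathbf p)$ with the following, for all $\ell$ and all $x\ge0$:
\begin{itemize}
\item if $\ell\in T$: $\neg\Gamma_{\mathbf p}(\ell,x,0)$;
\item if $\ell\in L_{\mathrm{Adam}}$: for all $e,t,y$, if $(t,e)$ is legal from $(\ell,x)$ and $\Gamma_{\mathbf p}(\ell,x,y)$, then $\Gamma_{\mathbf p}(\ell',x',y-tw_\ell-w(e))$;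
\item if $\ell\in L_{\mathrm{Eve}}$: for all $y$ with $\Gamma_{\mathbf p}(\ell,x,y)$, no move is legal from $(\ell,x)$, or there are $e,t$ with $(t,e)$ legal and $\Gamma_{\mathbf p}(\ell',x',y-tw_\ell-w(e))$.
\end{itemize}
For $\alpha,\beta\in\overline{\mathbb R}$, $\alpha\le\beta$ holds if and only if every real $y<\alpha$ satisfies $y<\beta$. Hence $\theta(\mathbf p)$ holds if and only if $\mathrm{wf}(\mathbf p)$ and $g_{\mathbf p}\le F(g_{\mathbf p})$. Likewise $g_{\mathbf q}\le g_{\mathbf p}$ is the formula $\bigwedge_\ell\forall x\ge0\,\forall y\,(\Gamma_{\mathbf q}(\ell,x,y)\to\Gamma_{\mathbf p}(\ell,x,y))$. Put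
\[
\Theta(\mathbf p):=\theta(\mathbf p)\wedge\forall\mathbf q\,\bigl(\theta(\mathbf q)\to g_{\mathbf q}\le g_{\mathbf p}\bigr).
\]

\begin{proposition}\label{prop:compute}
$\Theta(\mathbf p)$ holds if and only if $\mathrm{wf}(\mathbf p)$ and $g_{\mathbf p}=\mathsf{Val}$. A rational $\mathbf p^*$ with $\mathrm{wf}(\mathbf p^*)$ and $g_{\mathbf p^*}=\mathsf{Val}$ can be computed.
\end{proposition}

\begin{proof}
Let $\Theta(\mathbf p)$ hold. Then $g_{\mathbf p}\le\mathsf{Val}$ by Lemma~\ref{lem:fix}. Moreover $\mathsf{Val}=g_{\mathbf q}$ for some $\mathbf q$ with $\mathrm{wf}(\mathbf q)$; as $\mathsf{Val}=F(\mathsf{Val})$, $\theta(\mathbf q)$ holds, so $\mathsf{Val}\le g_{\mathbf p}$. Conversely, if $\mathrm{wf}(\mathbf p)$ and $g_{\mathbf p}=\mathsf{Val}$, then $\theta(\mathbf p)$ holds, and $\theta(\mathbf q)$ implies $g_{\mathbf q}\le\mathsf{Val}=g_{\mathbf p}$ by Lemma~\ref{lem:fix}. In particular $\Theta$ is satisfiable.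

All formulas are over $(\mathbb R,+,<,1)$ with integer coefficients. Recall Fourier--Motzkin elimination: a system of strict and non-strict linear inequalities is solvable in one variable $y$ if and only if each lower bound that it imposes on $y$ is at most each upper bound, strictly below it if one of the two is strict, and the inequalities without $y$ hold. Writing $\forall$ as $\neg\exists\neg$ and using disjunctive normal forms, one removes all quantifiers. So $\Theta$ is effectively equivalent to a finite disjunction of finite systems of linear inequalities in $\mathbf p$ with rational coefficients. Test each system for solvability by eliminating all variables, and take a solvable one. Substituting back, choose the variables one after another; each has to lie in a nonempty interval with rational or infinite endpoints, which contains a computable rational number (an interior one, or its only point).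
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
$\mathsf{Val}$ is computable by Proposition~\ref{prop:compute}. The shape is given by Lemma~\ref{lem:lip} and Proposition~\ref{prop:pieces} for active locations; targets are $\equiv0$, the other locations $\equiv+\infty$.
\end{proof}

\section{When the threshold equals the value}\label{sec:tight}

Let $0=b_0<\dots<b_\nu=M$ be all $a_i$ and all breakpoints of $\mathbf p^*$. The \emph{cells} are $\{b_j\}$, $(b_j,b_{j+1})$ and $(M,\infty)$. Each cell lies in one region, and on each cell each $\mathsf{Val}(\ell,\cdot)$ is $\equiv+\infty$, or $\equiv-\infty$, or finite and affine. Let $X=\{v:\mathsf{Val}(v)\in\mathbb R\}$.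

Let $v=(\ell,x)\in X$ with $\ell\notin T$. A legal move of cost $k$ from $v$ to $v'$ is \emph{tight} if $k+\mathsf{Val}(v')=\mathsf{Val}(v)$; then $v'\in X$. Since $\mathsf{Val}=F(\mathsf{Val})$, a non-tight Adam move has $k+\mathsf{Val}(v')>\mathsf{Val}(v)$, and a non-tight Eve move has $k+\mathsf{Val}(v')<\mathsf{Val}(v)$: a non-tight move is a mistake, and the opponent can cash in a strict gain. Also, $v$ is not stuck, since stuck configurations have value $+\infty$. So, at threshold $c=\mathsf{Val}(v)$, the player who first leaves the tight moves loses. If both stay with tight moves, the payoff is exactly $c$ if a target is reached, and $+\infty$ if not.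

Adam may not play tight moves carelessly. In Example~\ref{ex:loop} with $\gamma=0$ we have $V=2$, and at $(\ell_1,0)$ both ``wait until $x=2$'' and ``reset at once'' are tight; at $(\ell_2,0)$, going back to $\ell_1$ is tight. Playing the reset forever costs $+\infty$. What Adam needs is to force, by tight moves, a visit to an Eve configuration without tight moves or, if $\bowtie$ is $\le$, to a target. This is a reachability game; we have to show that it is finite up to cells.

\begin{lemma}\label{lem:cells}
Let $x,y$ be in the same cell $\kappa$, $(\ell,x)\in X$, $\ell\notin T$. If a tight move via $e$ leads from $(\ell,x)$ to $(\ell',x')$ with $x'$ in the cell $\kappa'$, then a tight move via $e$ leads from $(\ell,y)$ to some $(\ell',y')$ with $y'\in\kappa'$.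
\end{lemma}

\begin{proof}
If $\kappa$ is a singleton, $y=x$. Let $\kappa$ be open; $\mathsf{Val}(\ell,\cdot)$ is finite and affine on $\kappa$. Put $\varepsilon=1$ if $\ell$ is Adam's, $\varepsilon=-1$ if Eve's, and
\[
H(u)=\mathsf{Val}(\ell,u)+w_\ell u,\qquad E(u)=w_\ell u+w(e)+\mathsf{Val}(\ell',e(u)).
\]
Let $u\in\kappa$. A legal move from $(\ell,u)$ that takes $e$ at clock value $s\ge u$ has value $E(s)-w_\ell u$ under $\mathsf{Val}$. So $\varepsilon E(s)\ge\varepsilon H(u)$, with equality if and only if the move is tight. Let the given tight move take $e$ at clock value $s\ge x$; then $E(s)=H(x)$ is finite.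

\emph{Waiting costs nothing before $s$.} Let $u\in\kappa$ with $x\le u\le s$. As $Inv(\ell)$ holds on $[x,s]$, taking $e$ at $s$ is legal from $(\ell,u)$; hence $\varepsilon H(u)\le\varepsilon E(s)$. Every legal move from $(\ell,u)$ can also be made from $(\ell,x)$, taking the same edge at the same clock value, and its value from $x$ is its value from $u$ plus $w_\ell(u-x)$. As $(\ell,u)$ is not stuck, the infimum (Adam) or supremum (Eve) over the moves from $(\ell,u)$ yields $\varepsilon\mathsf{Val}(\ell,x)\le\varepsilon(\mathsf{Val}(\ell,u)+w_\ell(u-x))$, i.e.\ $\varepsilon H(x)\le\varepsilon H(u)$. Since $E(s)=H(x)$, together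
\begin{equation}\label{eq:wait}
H(u)=H(x)=E(s)\qquad\text{for all }u\in\kappa\cap[x,s].
\end{equation}

\emph{Case $s\in\kappa$.} By~\eqref{eq:wait}, $H(s)=E(s)$. Since $\kappa$ lies in one region, taking $e$ with delay $0$ is legal from $(\ell,u)$ for every $u\in\kappa$, so $\varepsilon(E-H)\ge0$ on $\kappa$. As $\mathsf{Val}(\ell',e(s))$ is finite, $u\mapsto\mathsf{Val}(\ell',e(u))$ is finite and affine on $\kappa$ (constant, if $e$ resets). So $E-H$ is affine on the open interval $\kappa$, does not change sign, and vanishes at the interior point $s$; hence $E\equiv H$ on $\kappa$. So taking $e$ with delay $0$ from $(\ell,y)$ is tight. If $e$ does not reset, $x'=s$ and $y'=y$ are both in $\kappa$; if it resets, $x'=y'=0$.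

\emph{Case $s\notin\kappa$.} Then $\kappa$ is bounded and $s\ge\sup\kappa>y$. By~\eqref{eq:wait}, $H$ is constant on $[x,\sup\kappa)$; being affine on $\kappa$, it is constant on $\kappa$, so $H(y)=E(s)$. $Inv(\ell)$ holds at $y$, which is in the same region as $x$, and at $s$, hence on $[y,s]$ by convexity. So taking $e$ at $s$ is legal from $(\ell,y)$ and tight, with $y'=x'$.
\end{proof}

\paragraph{The finite game.} Let $Q$ be the graph whose vertices are the pairs $(\ell,\kappa)$ with $\mathsf{Val}(\ell,\cdot)$ finite on the cell $\kappa$, with an edge $(\ell,\kappa)\to(\ell',\kappa')$ if $\ell\notin T$ and some (equivalently, by Lemma~\ref{lem:cells}, every) point $(\ell,x)$, $x\in\kappa$, has a tight move to some $(\ell',x')$ with $x'\in\kappa'$. The graph $Q$ is computable: for each vertex $(\ell,\kappa)$ with $\ell\notin T$ choose a rational $x\in\kappa$, and for each edge $e$ from $\ell$ to some $\ell'$ and each $\kappa'$ such that $\mathsf{Val}(\ell',\cdot)$ is finite on $\kappa'$, decide whether some $t\ge0$ satisfies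
\[
(t,e)\text{ legal from }(\ell,x),\qquad x'=e(x+t)\in\kappa',\qquad tw_\ell+w(e)+\mathsf{Val}(\ell',x')=\mathsf{Val}(\ell,x).
\]
This is a system of rational linear constraints in the single unknown $t$. Define
\begin{itemize}
\item $Z_0$: the Eve vertices without successor and, if $\bowtie$ is $\le$, also all vertices with $\ell\in T$;
\item $Z_{i+1}$: the set $Z_i$, the Adam vertices with a successor in $Z_i$, and the Eve vertices all of whose successors are in $Z_i$;
\end{itemize}
and $Z^{\bowtie}=\bigcup_iZ_i$. The \emph{rank} of a vertex of $Z^{\bowtie}$ is the least $i$ with the vertex in $Z_i$.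

In Example~\ref{ex:loop} with $\gamma=0$ and $\bowtie$ equal to $\le$, the vertex $(\mathsf t,\{2\})$ has rank $0$, $(\ell_1,\{0\})$ rank $1$ and $(\ell_2,\{0\})$ rank $2$; lowering the rank prevents Adam from looping.

\begin{proposition}\label{prop:tight}
Let $v=(\ell,x)\in X$ and $x\in\kappa$. If $(\ell,\kappa)\in Z^{\bowtie}$, Adam has a strategy with $SP\bowtie\mathsf{Val}(v)$ against every strategy of Eve. Otherwise Eve has a strategy such that $SP\bowtie\mathsf{Val}(v)$ fails against every strategy of Adam.
\end{proposition}

\begin{proof}
As long as all moves are tight, $S_n+\mathsf{Val}(v_n)=\mathsf{Val}(v)$ for the accumulated cost $S_n$ and the configuration $v_n$ after $n$ moves, and the play follows a path in $Q$.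

\emph{Let $(\ell,\kappa)\in Z^{\bowtie}$.} While all moves have been tight and no target has been reached, Adam plays a tight move to a vertex of smaller rank; his vertices in $Z^{\bowtie}$ have rank $\ge1$, and by the definition of $Z_i$ and Lemma~\ref{lem:cells} such a move exists from the current configuration. A tight Eve move from an Eve vertex of $Z^{\bowtie}$ also lowers the rank. So this phase ends after finitely many moves, in one of two ways. Either a target is reached; targets are in $Z^{\bowtie}$ only if $\bowtie$ is $\le$, so this happens only then, and $SP=S_n=\mathsf{Val}(v)$. Or Eve makes a non-tight move (at an Eve vertex without successor she has no other choice, and she is not stuck). Then $S_{n+1}+\mathsf{Val}(v_{n+1})<\mathsf{Val}(v)$, so Adam has a strategy from $v_{n+1}$ with all payoffs $<\mathsf{Val}(v)-S_{n+1}$. He switches to it, and $SP<\mathsf{Val}(v)$.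

\emph{Let $(\ell,\kappa)\notin Z^{\bowtie}$.} While all moves are tight, Eve keeps the vertex outside $Z^{\bowtie}$: tight Adam moves from outside cannot enter $Z^{\bowtie}$, and an Eve vertex outside $Z^{\bowtie}$ has a successor outside, to which Eve makes a tight move by Lemma~\ref{lem:cells}. If this goes on forever, $SP=+\infty$. If a target is reached, then $\bowtie$ is $<$, and $SP=S_n=\mathsf{Val}(v)$. If Adam makes a non-tight move, then $S_{n+1}+\mathsf{Val}(v_{n+1})>\mathsf{Val}(v)$. As $\mathsf{Val}=\underline{\mathsf{Val}}$, Eve has a strategy from $v_{n+1}$ with all payoffs $>\mathsf{Val}(v)-S_{n+1}$; she switches to it, and $SP>\mathsf{Val}(v)$. In all cases $SP\bowtie\mathsf{Val}(v)$ fails.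
\end{proof}

\begin{theorem}\label{thm:final}
The answer on $(v,\bowtie c)$, $v=(\ell,x)$, is yes if and only if $\mathsf{Val}(v)<c$, or $\mathsf{Val}(v)=c$ and $(\ell,\kappa)\in Z^{\bowtie}$ for the cell $\kappa$ containing $x$. For rational $x$ and $c$ this condition is decidable.
\end{theorem}

\begin{proof}
If $\mathsf{Val}(v)<c$, possibly $-\infty$, some strategy of Adam has all payoffs $<c$. If $\mathsf{Val}(v)>c$, possibly $+\infty$, every strategy of Adam allows payoffs with supremum $\ge\mathsf{Val}(v)>c$, hence some payoff $>c$. If $\mathsf{Val}(v)=c$, apply Proposition~\ref{prop:tight}. (For $\ell\in T$ this yields $0\bowtie c$, as it should.) Finally, $\mathsf{Val}$, the cells, $Q$ and $Z^{\bowtie}$ are computable by Proposition~\ref{prop:compute} and the above.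
\end{proof}

Theorem~\ref{thm:A} follows.

\begin{proof}[Proof of Theorem~\ref{thm:B}(2),(3)]
(2) By Theorem~\ref{thm:final} the set in question is
\[
\{(x,c):c>\mathsf{Val}(\ell,x)\}\ \cup\ \Bigl\{(x,c):c=\mathsf{Val}(\ell,x),\ x\in\bigcup\{\kappa:(\ell,\kappa)\in Z^{\bowtie}\}\Bigr\},
\]
and both parts are described by computed rational linear inequalities.

(3) The two players cannot both succeed. If $\mathsf{Val}(v)<c$, Adam has a strategy with all payoffs $<c$. If $\mathsf{Val}(v)>c$, Eve has one with all payoffs $>c$, since $\mathsf{Val}=\underline{\mathsf{Val}}$. If $\mathsf{Val}(v)=c$, use Proposition~\ref{prop:tight}.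
\end{proof}

\begin{remark}[Complexity, depending on a cited theorem]
This remark is not used above. By a theorem of Sontag \cite{Sontag}, for each fixed $k$ the true prenex sentences of $(\mathbb R,+,<,1)$ with $k$ alternating quantifier blocks beginning with $\exists$ form a set in $\Sigma_k^p\subseteq\mathrm{PSPACE}$; integer coefficients in binary can be expressed by repeated doubling, with polynomially many extra quantified variables. Granting this, the existence problem is in EXPSPACE, with all numbers in binary. Indeed $A$ and $P$ are polynomial in $|L|(D+1)$, so $N$ is at most exponential in the size of the input; the number of regions is linear; so $\theta$ and $\Theta$ have exponential size and a fixed number of quantifier alternations. The condition $\mathsf{Val}(v)<c$ is the sentence $\exists\mathbf p\,(\Theta(\mathbf p)\wedge g_{\mathbf p}(v)<c)$. For $\mathsf{Val}(v)=c$, guess a pattern $\beta$ of exponential size: which breakpoints coincide, which pairs $(\ell,\kappa)$ are finite, the cell of $x$, and for which $\ell,e,\kappa,\kappa'$ a tight move exists. Compute $Z^{\bowtie}$ from $\beta$, check that it contains the vertex of $v$, and check the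 sentence $\exists\mathbf p\,(\Theta(\mathbf p)\wedge g_{\mathbf p}(v)=c\wedge\text{``}g_{\mathbf p}\text{ has pattern }\beta\text{''})$, again of exponential size with boundedly many alternations. All this can be done in nondeterministic exponential space, which equals EXPSPACE.
\end{remark}

\begin{thebibliography}{9}
\bibitem{MRI}
\emph{Master Research Internship}.
\texttt{https://perso.eleves.ens-rennes.fr/people/}\\\texttt{julie.parreaux/Parreaux\_rapportM2.pdf}

\bibitem{Sontag}
Sontag,
\emph{Real addition and the polynomial hierarchy},
Inf. Process. Lett. 20, 1985.
\end{thebibliography}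

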